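
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Sparse $k$-arc-strong spanning subdigraphs of tournaments:\\ degrees do not suffice}


\begin{abstract}
For a $k$-arc-strong tournament $T$, let $i(k,T)$ be the minimum number of arcs in a
spanning $k$-arc-strong subdigraph, and let $\delta_{\ge k}(T)$ be the minimum number of arcs in a
spanning subdigraph in which all in- and out-degrees are at least $k$. Bang-Jensen, Huang and Yeo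
conjectured that the two numbers are always equal. We show that this is false for every $k\ge 5$:
for every $n\ge 5k+5$ there is a $k$-arc-strong tournament on $n$ vertices with
$i(k,T)=\delta_{\ge k}(T)+1$. Equality does hold when $k=1$ and when $n\le 4k+1$.
\end{abstract}

\section{The question}

A \emph{tournament} is an orientation of a complete graph. A digraph $D$ with at least two
vertices is \emph{$k$-arc-strong}, where $k\ge 1$, if it remains strongly connected after the deletion of
any set of fewer than $k$ arcs. (A digraph with one vertex is not regarded as $k$-arc-strong.)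
For a vertex set $W$ let $d_D^+(W)$ be the number of arcs of $D$ from $W$ to $V\setminus W$, and
let $d_D^-(W)=d_D^+(V\setminus W)$. We use the standard reformulation
\begin{equation}\label{eq:cuts}
D \text{ is $k$-arc-strong}\iff d_D^+(W)\ge k\ \text{ for every }\ \emptyset\ne W\subsetneq V .
\end{equation}
Indeed, if $d_D^+(W)<k$, then deleting the arcs that leave $W$ destroys strong connectivity; conversely, if
deleting a set $F$ of fewer than $k$ arcs leaves a digraph in which $v$ does not reach $w$,
then the set $W$ of vertices reachable from $v$ in $D-F$ has all its leaving arcs in $F$.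

Suppose that we want to delete as many arcs as possible from a $k$-arc-strong tournament $T$ and
keep it $k$-arc-strong. Let $i(k,T)$ be the minimum number of arcs in a spanning $k$-arc-strong
subdigraph of $T$. Applied to single vertices and their complements, \eqref{eq:cuts} gives an obvious
necessary condition: the \emph{minimum semi-degree}
$\delta(D)$, the minimum of all in-degrees and out-degrees, must be at least $k$. Let
$\delta_{\ge k}(T)$ be the minimum number of arcs in a spanning subdigraph $D$ of $T$ with
$\delta(D)\ge k$ (and $\infty$ if $\delta(T)<k$); we call finding such a $D$ with fewest arcs the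
\emph{degree problem}. Then always
\begin{equation}\label{eq:trivial}
i(k,T)\ge \delta_{\ge k}(T).
\end{equation}
The right-hand side is a much simpler quantity. Split each vertex $v$ into an out-copy $v^+$ and an
in-copy $v^-$, and turn each arc $vw$ into an edge $v^+w^-$; then $\delta_{\ge k}(T)$ is the
minimum number of edges in a spanning subgraph of a bipartite graph with all degrees at least $k$.

How far apart can the two sides of \eqref{eq:trivial} be? It is known that every tournament $T$ on $n$
vertices with $\delta(T)\ge k$ satisfies $\delta_{\ge k}(T)\le nk+k(k+1)/2$, and that this is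
sharp; if $T$ is $k$-arc-strong and $n\ge 3$, then $\delta_{\ge k}(T)\le nk+k(k-1)/2$. On the other
side, Bang-Jensen, Huang and Yeo proved that $i(k,T)\le nk+136k^2$ for every $k$-arc-strong
tournament on $n\ge 3$ vertices. So both numbers equal $nk$ up to a term depending only on $k$.
Moreover, in a tournament the degree condition takes care of every cut that has a small side
(Section~\ref{sec:small}), so only cuts with two large sides are in doubt. This makes equality in
\eqref{eq:trivial} a natural guess.

\begin{conjecture}[Bang-Jensen, Huang and Yeo, 2000; see \cite{slides}]\label{conj}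
For every $k\ge 1$ and every $k$-arc-strong tournament $T$ (in particular, $T$ has at least $3$
vertices) we have $i(k,T)=\delta_{\ge k}(T)$.
\end{conjecture}

We show that the conjecture is false for every $k\ge5$.

\begin{theorem}\label{thm:main}
Let $k\ge 5$ and $n\ge 5k+5$. There is a $k$-arc-strong tournament $T$ on $n$ vertices with
\[
\delta_{\ge k}(T)=nk+\frac{k(k-3)}2,\qquad i(k,T)=nk+\frac{k(k-3)}2+1 .
\]
In particular $i(k,T)\ne\delta_{\ge k}(T)$.
\end{theorem}

The smallest instance is $k=5$, $n=30$, with $\delta_{\ge 5}(T)=155$ and $i(5,T)=156$; it is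
written out in Section~\ref{sec:five}. In the other direction we have the following.

\begin{theorem}\label{thm:equality}
Let $T$ be a $k$-arc-strong tournament on $n\ge 3$ vertices. If $k=1$, or if $n\le 4k+1$, then
$i(k,T)=\delta_{\ge k}(T)$.
\end{theorem}

We do not settle whether equality holds for $k\in\{2,3,4\}$ and $n\ge 4k+2$; nor do we treat, for
$k\ge5$, the range $4k+2\le n\le 5k+4$. The tournaments of
Theorem~\ref{thm:main} satisfy $i(k,T)\le nk+k(k-1)/2$, so they do not contradict the possibility
that this weaker bound always holds.

\section{Cuts with a small side}\label{sec:small}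

An \emph{oriented graph} is a digraph without loops, parallel arcs or $2$-cycles; every subdigraph of a
tournament is one.

\begin{lemma}\label{lem:small}
Let $D$ be an oriented graph with $\delta(D)\ge k$, and let $\emptyset\ne W\subsetneq V$. If
$|W|\le 2k$ or $|V\setminus W|\le 2k$, then $d_D^+(W)\ge k$.
\end{lemma}

\begin{proof}
Let $w=|W|\le 2k$. The out-degrees of the vertices of $W$ sum to at least $kw$, and at most
$\binom w2$ arcs lie inside $W$. Hence
\[
d_D^+(W)\ge kw-\binom w2=k+\frac{(w-1)(2k-w)}2\ge k .
\]
If instead $w=|V\setminus W|\le 2k$, the in-degrees of the vertices of $V\setminus W$ sum to at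
least $kw$, at most $\binom w2$ of the arcs counted lie inside $V\setminus W$, and all others come
from $W$; the same bound follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
By \eqref{eq:trivial} only $i(k,T)\le\delta_{\ge k}(T)$ is needed. Let $k=1$. By Camion's theorem,
a strong tournament on $n\ge3$ vertices has a Hamiltonian cycle, so $i(1,T)\le n$; and
$\delta_{\ge 1}(T)\ge n$ because each of the $n$ vertices needs an out-arc.

Now let $n\le 4k+1$. For every nonempty $W\subsetneq V$ one of $W$, $V\setminus W$ has at most $2k$
vertices. By Lemma~\ref{lem:small} and \eqref{eq:cuts}, every spanning subdigraph $D$ of $T$ with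
$\delta(D)\ge k$ is $k$-arc-strong, so $i(k,T)\le\delta_{\ge k}(T)$.
\end{proof}

Thus, in a counterexample, every optimal solution of the degree problem must have a cut with fewer
than $k$ arcs and with at least $2k+1$ vertices on each side.

\section{The plan: a wasted arc in a tight cut}

We need a lower bound for the degree problem that also tells us which arcs an optimal solution
avoids. Write $e(D)$ for the number of arcs of $D$. The following double count provides both.

\begin{lemma}\label{lem:weights}
Let $S,R\subseteq V(T)$, and let $m$ be the number of arcs of the tournament $T$ with tail in $S$ and head in $R$. Let $D$ be a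
spanning subdigraph of $T$ with $\delta(D)\ge k$, and let $u(D)$ be the number of arcs of $D$ with tail
outside $S$ and head outside $R$. Then
\[
e(D)\ \ge\ k\bigl(|S|+|R|\bigr)-m+u(D).
\]
Equality holds if and only if every vertex of $S$ has out-degree $k$ in $D$, every vertex of $R$
has in-degree $k$ in $D$, and $D$ contains all $m$ arcs of $T$ from $S$ to $R$.
\end{lemma}

\begin{proof}
In $\sum_{v\in S}d_D^+(v)+\sum_{v\in R}d_D^-(v)$ an arc is counted twice if its tail is in $S$ and
its head is in $R$, not at all if its tail is outside $S$ and its head is outside $R$, and once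
otherwise. If $m_D$ is the number of arcs of $D$ of the first kind, then
\[
k\bigl(|S|+|R|\bigr)\le\sum_{v\in S}d_D^+(v)+\sum_{v\in R}d_D^-(v)=e(D)+m_D-u(D)\le e(D)+m-u(D).
\]
Equality throughout means exactly the three stated conditions.
\end{proof}

Call an arc with tail outside $S$ and head outside $R$ \emph{wasted}: it helps no degree that the
lemma counts. If the bound $k(|S|+|R|)-m$ is attained, then no optimal solution of the degree
problem contains a wasted arc. On the other hand, if a set $X$ has exactly $k$ leaving arcs in $T$,
then by \eqref{eq:cuts} every spanning $k$-arc-strong subdigraph contains all of them; call such a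
cut \emph{tight}. This suggests the plan:
\begin{quote}
\emph{Build $T$ and sets $S,R$ such that the bound of Lemma~\ref{lem:weights} is attained and some
wasted arc lies in a tight cut of $T$.}
\end{quote}
Then every $k$-arc-strong spanning subdigraph has more than $\delta_{\ge k}(T)$ arcs.

Which $S$ and $R$? Let a set $A$ belong to $R$ only, a set $B$ to $S$ only, and a core $K$ to both,
and let $T$ have no arc from $K$ to $A$, from $B$ to $A$, or from $B$ to $K$. Then
$m=\binom{|K|}2$. If these sets cover $V$, the bound is $nk+k|K|-\binom{|K|}2$, which equals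
$nk+k(k+1)/2$ for $|K|=k+1$. To have a wasted arc $xy$ we keep two vertices $x,y$ outside $S\cup R$.
Each costs $k$ in the bound, which becomes $nk+k(k+1)/2-2k=nk+k(k-3)/2$, the value in
Theorem~\ref{thm:main}.

It remains to make $T$ $k$-arc-strong with $xy$ in a tight cut. All return traffic from $B$ to $A$
will go from $B$ into $x$, on to $y$, and from $y$ to $A$. Besides $xy$ there should be exactly $k-1$
further routes from $x$ to $y$, so that $xy$ is indispensable. But an optimal solution of the degree
problem avoids $xy$, so $x$ must have out-degree $k$ and $y$ must have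
in-degree $k$ \emph{without} $xy$. So $x$ needs one out-arc, and $y$ one in-arc, that are good for
the degree but useless for traffic. To obtain this we split the core into two parts $P\to Q$ and fix
vertices $p_0\in P$ and $q_0\in Q$. We let $x$ send arcs to all of $Q$ and to $P\setminus\{p_0\}$, and
let $y$ receive arcs from all of $P$ and from $Q\setminus\{q_0\}$. Besides $xy$, the arcs leaving
$X=\{x\}\cup Q\cup B$ are then those from $x$ to $P\setminus\{p_0\}$ and those from
$Q\setminus\{q_0\}$ to $y$. Their number is $(|P|-1)+(|Q|-1)=|K|-2=k-1$, as desired, while $x$ has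
$|Q|+|P|-1=k$ out-arcs and $y$ has $|P|+|Q|-1=k$ in-arcs other than $xy$. The surplus arcs are $xq_0$, which stays inside
$X$ and is not continued by an arc $q_0y$, and $p_0y$, which stays inside $V\setminus X$ and is not
preceded by an arc $xp_0$. Figure~\ref{fig:D} shows the picture.

\begin{figure}[t]
\centering
\begin{tikzpicture}[>=stealth]
\node[draw,circle,minimum size=11mm] (A) at (0,0) {$A$};
\node[draw,circle,minimum size=11mm] (P) at (3,0) {$P$};
\node[draw,circle,minimum size=11mm] (Q) at (6,0) {$Q$};
\node[draw,circle,minimum size=11mm] (B) at (9,0) {$B$};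
\node[draw,circle,inner sep=2pt] (x) at (6,2) {$x$};
\node[draw,circle,inner sep=2pt] (y) at (3,-2) {$y$};
\draw[->] (A) -- (P);
\draw[->] (P) -- node[below,pos=0.22]{\footnotesize $pq$} (Q);
\draw[->] (Q) -- (B);
\draw[->] (B) -- node[above right]{\footnotesize $k$} (x);
\draw[->] (y) -- node[below left]{\footnotesize $k$} (A);
\draw[->] (x) -- node[right]{\footnotesize $q$} (Q);
\draw[->] (P) -- node[left]{\footnotesize $p$} (y);
\draw[->] (x) -- node[above left,pos=0.6]{\footnotesize $p-1$} (P);
\draw[->] (Q) -- node[below right,pos=0.6]{\footnotesize $q-1$} (y);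
\draw[->,very thick,dashed] (x) -- (y);
\draw[dotted,thick] (4.5,2.5) -- (4.5,-2.5);
\node at (3.9,2.4) {\footnotesize $V\setminus X$};
\node at (4.85,2.4) {\footnotesize $X$};
\end{tikzpicture}
\caption{The sparse subdigraph used in the proof, with $|P|=p$, $|Q|=q$, $p+q=k+1$ and
$X=\{x\}\cup Q\cup B$; labels count arcs. The solid arcs belong to the
optimal solution $D$ of the degree problem; a few arcs from $A$ to $Q$ and from $P$ to $B$, and the
arcs inside the four sets, are not drawn. The vertex $x$ sends $q+(p-1)=k$ arcs to $Q\cup P$, and $y$ receives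
$p+(q-1)=k$ arcs, so the degrees at $x$ and $y$ are fine without the dashed arc $xy$. But only
$(p-1)+(q-1)=k-1$ solid arcs cross the dotted line from right to left, so a $k$-arc-strong
subdigraph needs $xy$.}
\label{fig:D}
\end{figure}

\section{The tournaments}\label{sec:construction}

Inside $A$ and $B$ we need sparse digraphs that are already $k$-arc-strong, and in which we can
later remove $k$ disjoint arcs. \emph{$k$-regular} means that all in- and out-degrees equal $k$.

\begin{lemma}\label{lem:circulant}
For every $a\ge 2k+1$ there is a $k$-regular, $k$-arc-strong oriented graph on $a$ vertices that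
contains $k$ pairwise vertex-disjoint arcs.
\end{lemma}

\begin{proof}
Let $C$ have vertex set $\mathbb Z_a$ and arcs $i\to i+j$ for $1\le j\le k$. It is $k$-regular, and
it has no $2$-cycle because $a\ge 2k+1$. The arcs $i\to k+i$ with $0\le i\le k-1$ are vertex-disjoint,
since $0,\dots,2k-1$ are distinct modulo $a$.

First we show that $C$ remains strong after the deletion of at most $k-1$ vertices. Two cyclically consecutive remaining
vertices are at distance at most $k$, so the first sends an arc to the second; thus the remaining
vertices, taken in cyclic order, form a Hamiltonian cycle.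

Now suppose that $d_C^+(W)\le k-1$ for some $\emptyset\ne W\subsetneq\mathbb Z_a$. As $a\ge 2k+1$, one of
$W$ and $\mathbb Z_a\setminus W$ has at least $k+1$ vertices. If it is $W$, delete the at most $k-1$ tails
of the arcs leaving $W$; otherwise delete their at most $k-1$ heads. Some vertex remains on each
side, and no remaining arc goes from $W$ to $\mathbb Z_a\setminus W$. This contradicts the first
step.
\end{proof}

For vertex sets or vertices $U,W$, write $U\to W$ if all arcs between $U$ and $W$ go from $U$ to $W$.

\paragraph{Construction.} Let $k\ge 5$ and $n\ge 5k+5$. Choose integers $p,q\ge 3$ with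
$p+q=k+1$ and $a,b\ge 2k+1$ with $a+b+k+3=n$. Let
\[
V=A\cup P\cup Q\cup B\cup\{x,y\},\qquad |A|=a,\ |B|=b,\ P=\{p_0,\dots,p_{p-1}\},\ Q=\{q_0,\dots,q_{q-1}\}.
\]
Let $C_A$ be a digraph on $A$ as in Lemma~\ref{lem:circulant}, and let $a_ia_i'$ ($0\le i\le k-1$) be
pairwise vertex-disjoint
arcs of $C_A$. Let $C_B$ be such a digraph on $B$, with pairwise vertex-disjoint arcs $b_ib_i'$ ($0\le i\le k-1$).
Put $A'=\{a_0',\dots,a_{k-1}'\}$ and $B_0=\{b_0,\dots,b_{k-1}\}$. The arcs of $T$ are as follows.
\begin{itemize}
\item $T[A]\supseteq C_A$ and $T[B]\supseteq C_B$; the remaining pairs inside $A$ and inside $B$ are oriented arbitrarily.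
\item $T[P]$ and $T[Q]$ are strong tournaments. Hence in- and out-degrees in $T[P]$ lie in
 $[1,p-2]$, and those in $T[Q]$ lie in $[1,q-2]$.
\item $A\to P\cup Q\cup B$, \ $P\to Q\cup B$, \ $Q\to B$.
\item $x\to y$.
\item At $x$: \ $A\to x$; \ $p_0\to x$ and $x\to P\setminus\{p_0\}$; \ $x\to Q$; \ $B_0\to x$ and $x\to B\setminus B_0$.
\item At $y$: \ $y\to B$; \ $y\to q_0$ and $Q\setminus\{q_0\}\to y$; \ $P\to y$; \ $y\to A'$ and $A\setminus A'\to y$.
\end{itemize}
The degree ranges in the second item require $p,q\ge3$, and this is where $k\ge 5$ comes from.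
(Remark~\ref{rem:k5} shows what goes wrong for smaller $p$ or $q$.)

\paragraph{Duality.} Reverse all arcs of $T$ and exchange
\[
A\leftrightarrow B,\quad a_i\leftrightarrow b_i',\quad a_i'\leftrightarrow b_i,\quad
P\leftrightarrow Q,\quad p_i\leftrightarrow q_i,\quad x\leftrightarrow y .
\]
The result is again a tournament of the construction, with $(a,p)$ and $(b,q)$ exchanged. Indeed the rule
$x\to y$ is preserved; the rules $A\to x$, $x\to Q$, $x\to P\setminus\{p_0\}$, $p_0\to x$, $B_0\to x$,
$x\to B\setminus B_0$ become, in this order, $y\to B$, $P\to y$, $Q\setminus\{q_0\}\to y$, $y\to q_0$, $y\to A'$,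
$A\setminus A'\to y$, and vice versa; $A\to P$ and $A\to Q$ are exchanged with $Q\to B$ and $P\to B$, while
$A\to B$ and $P\to Q$ are preserved; the reverse of a strong tournament is strong; and the reverse of $C_A$ is a $k$-regular, $k$-arc-strong
oriented graph containing the arcs $a_i'a_i$, which are renamed $b_ib_i'$ (likewise for $C_B$).
We call the result the dual of $T$. A statement proved for all tournaments of the construction may be
applied to the dual of $T$ and translated back; we then say that it holds \emph{by duality}.

\section{The case $k=5$, $n=30$}\label{sec:five}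

Before the general proof we write out the smallest case. Take $p=q=3$ and $a=b=11$. Now $P$ and $Q$
are directed triangles.

\emph{The tight cut.} Let $X=\{x\}\cup Q\cup B$. The arcs of $T$ that leave $X$ are
$xy,\ xp_1,\ xp_2,\ q_1y,\ q_2y$, so every spanning $5$-arc-strong subdigraph contains $xy$.

\emph{The degree bound.} Let $S=P\cup Q\cup B$ and $R=A\cup P\cup Q$, of size $17$ each. The arcs
of $T$ from $S$ to $R$ are the $\binom62=15$ arcs inside $P\cup Q$. By Lemma~\ref{lem:weights},
every spanning $D$ with $\delta(D)\ge5$ has
\[
e(D)\ge 5\cdot 34-15+u(D)=155+u(D).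
\]
The arc $xy$ is wasted, since $x\notin S$ and $y\notin R$. So a spanning $5$-arc-strong subdigraph has at least
$156$ arcs.

\emph{A solution of the degree problem with $155$ arcs.} Let $D$ consist of
\begin{itemize}
\item the $15$ arcs inside $P\cup Q$;
\item the $20$ arcs $x\to q_0,q_1,q_2,p_1,p_2$; \ $b_0,\dots,b_4\to x$; \ $p_0,p_1,p_2,q_1,q_2\to y$; \ $y\to a_0',\dots,a_4'$;
\item the $100$ arcs of $C_A$ and $C_B$ other than $a_ia_i'$ and $b_ib_i'$, $0\le i\le 4$;
\item $10$ arcs from $A$ to $P$: \ $p_0$ receives arcs from $a_0,a_3,a_4$ and one further vertex,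
 $p_1$ from $a_1$ and two further vertices, $p_2$ from $a_2$ and two further vertices;
\item $10$ arcs from $Q$ to $B$: \ $q_0$ sends arcs to $b_0',b_3',b_4'$ and one further vertex,
 $q_1$ to $b_1'$ and two further vertices, $q_2$ to $b_2'$ and two further vertices.
\end{itemize}
The vertices $x$ and $y$ have in- and out-degree $5$. The in-degrees in $P$ are $1+4$ for $p_0$ (triangle, $A$) and $1+1+3$ for
$p_1,p_2$ (triangle, $x$, $A$); the out-degrees are $1+3+1$ (triangle, $Q$, $y$). By duality the vertices of $Q$ have
in- and out-degree $5$ as well. In $A$, the vertex $a_i'$ lost the in-arc from $a_i$ but gained one from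
$y$, and $a_i$ lost one out-arc but gained one to $P$; the same holds in $B$ by duality. So $\delta(D)\ge5$, and
$\delta_{\ge5}(T)=155$.

\emph{What is missing.} Without $xy$, only the four arcs $xp_1,xp_2,q_1y,q_2y$ of $D$ leave $X$. The arcs
$xq_0$ and $p_0y$ complete the degrees of $x$ and $y$, but the first stays inside $X$ and the second
inside $V\setminus X$.

\emph{Why $D+xy$ should suffice.} The deleted arcs of $C_A$ are replaced by arc-disjoint detours
\[
a_i\,p_i\,y\,a_i'\quad(i=0,1,2),\qquad a_3\,p_0\,q_1\,y\,a_3',\qquad a_4\,p_0\,q_2\,y\,a_4',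
\]
so $A$ still behaves as if it were $5$-arc-strong, and dually for $B$. From $A$ to $B$ there are
nine arc-disjoint paths, one through each arc $p_iq_j$. From $B$ to $A$ there are five, through
$x$, then directly or by one of $p_1,p_2,q_1,q_2$ to $y$. In Section~\ref{sec:strong} this is turned into a
check of all cuts, which gives $i(5,T)=156$.

\section{Lower bounds}\label{sec:lower}

From now on, $T$ is any tournament of Section~\ref{sec:construction}.

\begin{proposition}\label{prop:lower}
Every spanning subdigraph $D$ of $T$ with $\delta(D)\ge k$ satisfies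
$e(D)\ge nk+\frac{k(k-3)}2$. Every spanning $k$-arc-strong subdigraph of $T$ has at least
$nk+\frac{k(k-3)}2+1$ arcs.
\end{proposition}

\begin{proof}
Let $S=P\cup Q\cup B$ and $R=A\cup P\cup Q$. Then
$|S|+|R|=(n-2)+|P\cup Q|=n+k-1$. No arc of $T$ goes from $P\cup Q\cup B$ to $A$ or from $B$ to
$P\cup Q$, so the arcs from $S$ to $R$ are the $\binom{k+1}2$ arcs inside $P\cup Q$.
Lemma~\ref{lem:weights} gives
\begin{equation}\label{eq:bound}
e(D)\ge k(n+k-1)-\binom{k+1}2+u(D)=nk+\frac{k(k-3)}2+u(D),
\end{equation}
which proves the first claim.

For the second, let $X=\{x\}\cup Q\cup B$, so that $V\setminus X=A\cup P\cup\{y\}$. No arc goes from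
$X$ to $A$, as $A\to X$. The only arcs from $X$ to $P$ are the $p-1$ arcs from $x$ to $P\setminus\{p_0\}$. As
$y\to B$ and $y\to q_0$, the arcs from $X$ to $y$ are $xy$ and the $q-1$ arcs from $Q\setminus\{q_0\}$.
Altogether
\[
d_T^+(X)=(p-1)+1+(q-1)=k,
\]
so by \eqref{eq:cuts} every spanning $k$-arc-strong subdigraph $D$ contains $xy$. Since $x\notin S$
and $y\notin R$, this gives $u(D)\ge1$. As also $\delta(D)\ge k$, the claim follows from \eqref{eq:bound}.
\end{proof}

\section{An optimal solution of the degree problem}\label{sec:D}

To attain \eqref{eq:bound} with $u(D)=0$ we must meet the equality conditions of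
Lemma~\ref{lem:weights}: use all arcs inside $P\cup Q$, no wasted arc, and have out-degrees exactly $k$ on
$S$ and in-degrees exactly $k$ on $R$. As $x$ and $y$ have only $k$ out-arcs and $k$ in-arcs,
respectively, that are not wasted, all of these must be used. We let $x$ receive its $k$ in-arcs from
$B_0$, and let $y$ send its $k$ out-arcs to $A'$. The degrees in $P\cup Q$ are then adjusted by arcs from
$A$ to $P\cup Q$ and from $P\cup Q$ to $B$. Let $[\,\cdot\,]$ be $1$ if the statement inside is true and $0$
otherwise. Let $D$ consist of the following arcs.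
\begin{enumerate}
\item[(D1)] All arcs of $T$ inside $P\cup Q$.
\item[(D2)] $xq_j$ for all $j$; \ $xp_i$ for $i\ne0$; \ $b_ix$ for $0\le i\le k-1$.
\item[(D3)] $p_iy$ for all $i$; \ $q_jy$ for $j\ne0$; \ $ya_i'$ for $0\le i\le k-1$.
\item[(D4)] All arcs of $C_A$ except the $a_ia_i'$, and all arcs of $C_B$ except the $b_ib_i'$, $0\le i\le k-1$.
\item[(D5)] For each $i$, exactly $k-d^-_{T[P]}(p_i)-[i\ne0]$ arcs from $A$ to $p_i$, chosen such that
 the arcs $a_ip_i$ ($0\le i\le p-1$) and $a_{p-1+j}\,p_0$ ($1\le j\le q-1$) are included.
\item[(D6)] For each $j$, exactly $k-d^+_{T[Q]}(q_j)-[j\ne0]$ arcs from $q_j$ to $B$, chosen such that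
 the arcs $q_jb_j'$ ($0\le j\le q-1$) and $q_0\,b'_{q-1+i}$ ($1\le i\le p-1$) are included.
\item[(D7)] From each $p_i$, any $p-2-d^+_{T[P]}(p_i)$ arcs to $B$. To each $q_j$, any $q-2-d^-_{T[Q]}(q_j)$ arcs from $A$.
\end{enumerate}

\emph{The choices are possible.} The indices $p-1+j$ in (D5) run from $p$ to $p+q-2=k-1$; so (D5)
prescribes exactly one arc out of each of $a_0,\dots,a_{k-1}$: the arcs from $a_0,a_p,\dots,a_{k-1}$ go to $p_0$,
which makes $q$ arcs, and one goes to each other $p_i$. Since $d^-_{T[P]}(p_i)\le p-2$, the number of arcs required is at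
least $k-(p-2)=q+1$ for $p_0$ and at least $q\ge1$ for $p_i$ with $i\ne0$, so the prescribed arcs
fit. No more than $k\le|A|$ arcs into any $p_i$ are required, and $A\to P$. Thus (D5) can be satisfied, and
moreover
\begin{equation}\label{eq:many}
\text{each } p_i \text{ has at least $q$ in-arcs from $A$, and each } q_j \text{ has at least $p$ out-arcs to $B$ in } D;
\end{equation}
here (D6) and its half of \eqref{eq:many} follow by duality. The numbers in (D7) are nonnegative because
$d^+_{T[P]}(p_i)\le p-2$ and $d^-_{T[Q]}(q_j)\le q-2$; they are less than $p$ and $q$, respectively, and hence at most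
$|B|$ and $|A|$, and we have $P\to B$ and $A\to Q$.

\begin{proposition}\label{prop:D}
We have $\delta(D)\ge k$ and $e(D)=nk+\frac{k(k-3)}2$.
\end{proposition}

\begin{proof}
The definition of $D$ is self-dual, that is, duality turns $D$ into a digraph satisfying
(D1)--(D7) for the dual of $T$: it exchanges (D2) with (D3) and (D5) with (D6), and it preserves (D1),
(D4) and (D7). So it suffices to check $x$, $P$ and $A$.
\begin{itemize}
\item $x$: the in-degree is $k$, and the out-degree is $q+(p-1)=k$.
\item $p_i$: the out-arcs go to $P$, to all of $Q$, to $y$, and to $B$ by (D7); their number is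
 $d^+_{T[P]}(p_i)+q+1+\bigl(p-2-d^+_{T[P]}(p_i)\bigr)=p+q-1=k$. The in-arcs come from $P$, from $x$
 if $i\ne0$, and from $A$; by (D5) their number is $k$.
\item $A$: only $y$ sends arcs from outside into $A$. In $C_A$ all in-degrees are $k$; each $a_i'$
 loses the arc from $a_i$ and gains the arc from $y$; so all in-degrees are $k$. The
 out-degrees are at least $k$: only $a_0,\dots,a_{k-1}$ lose an out-arc of $C_A$, one each, and each
 of them sends a prescribed arc of (D5) to $P$.
\end{itemize}
By duality, $y$ and all $q_j$ have in- and out-degree $k$, and vertices of $B$ have out-degree $k$ and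
in-degree at least $k$. So $\delta(D)\ge k$. Moreover, every vertex of $S=P\cup Q\cup B$ has
out-degree $k$, every vertex of $R=A\cup P\cup Q$ has in-degree $k$, and all arcs of $T$ from $S$ to $R$ are in
$D$ by (D1). By Lemma~\ref{lem:weights}, \eqref{eq:bound} holds with equality. Finally $u(D)=0$: the
list (D1)--(D7) contains no arc from $V\setminus S=A\cup\{x,y\}$ to $V\setminus R=B\cup\{x,y\}$.
\end{proof}

With Proposition~\ref{prop:lower} we conclude $\delta_{\ge k}(T)=nk+\frac{k(k-3)}2$.

\begin{remark}\label{rem:k5}
This remark concerns only our construction; it does not settle the cases $k\in\{2,3,4\}$. Suppose that we allow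
any $p,q\ge1$ with $p+q=k+1$ and arbitrary tournaments $T[P]$ and $T[Q]$; for $k\le4$ this forces
$p\le 2$ or $q\le2$. Inequality \eqref{eq:bound} remains valid, but if $p\le2$ or $q\le 2$, then
$e(D)=nk+\frac{k(k-3)}2$ cannot be attained. Indeed, attaining it requires $u(D)=0$ and the equality
conditions of Lemma~\ref{lem:weights}. The only arcs into $y$ that are not wasted are
those from $P$ and $Q\setminus\{q_0\}$. There are $p+q-1=k$ of them, so all are used, and so are
all arcs inside $P\cup Q$. Thus $p_i$ has out-degree at least $d^+_{T[P]}(p_i)+q+1$. This must be at most $k=p+q-1$,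
so no vertex of $P$ may have out-degree $p-1$ in $T[P]$. A tournament on one or two vertices always
has such a vertex. The argument for $q\le2$ is dual.
\end{remark}

\section{Adding $xy$ gives a $k$-arc-strong digraph}\label{sec:strong}

\begin{proposition}\label{prop:strong}
The digraph $D'=D+xy$ is $k$-arc-strong.
\end{proposition}

\begin{proof}
Let $\emptyset\ne W\subsetneq V$; we show $d^+_{D'}(W)\ge k$. If $W$ splits $A$ or $B$, we use the
digraph $C_A$ or $C_B$, with detours in place of the removed arcs. Otherwise $A$ and $B$ each lie on one side of the cut; if they lie on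
different sides, we need $k$ arc-disjoint paths between them in the right direction, and if they lie on the same
side, the other side is small.

\smallskip
\emph{Case 1: $\emptyset\ne W\cap A\ne A$.} For each arc $a_ia_i'$ that was removed from $C_A$, the digraph $D$
contains a detour:
\begin{align*}
& a_i\,p_i\,y\,a_i' && (0\le i\le p-1),\\
& a_{p-1+j}\,p_0\,q_j\,y\,a_{p-1+j}' && (1\le j\le q-1).
\end{align*}
The first arcs are those prescribed in (D5); the arcs $p_iy$, the arcs $q_jy$ with $j\ne0$, and the last
arcs are in (D3); the arcs $p_0q_j$ are in (D1). The detours are pairwise arc-disjoint: their first arcs have different tails,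
their last arcs have different heads, and the middle arcs $p_iy$ ($0\le i\le p-1$), $p_0q_j$ and $q_jy$
($1\le j\le q-1$) are all distinct. None of these arcs lies inside $A$.

As $C_A$ is $k$-arc-strong, at least $k$ arcs of $C_A$ go from $W\cap A$ to $A\setminus W$. Each of
them either is in $D$, or is one of the $a_ia_i'$, and then the detour from $a_i\in W$ to
$a_i'\notin W$ contains an arc that leaves $W$. The arcs of $D$ obtained in this way are distinct,
since those on detours are not inside $A$ and the detours are arc-disjoint. So $d^+_{D'}(W)\ge k$.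

\smallskip
\emph{Case 2: $\emptyset\ne W\cap B\ne B$.} This is dual to Case~1. The arcs of $D'$ that leave $W$
become, when reversed, the arcs that leave $V\setminus W$, and $D'$ is self-dual like $D$; so apply Case~1 to the
image of $V\setminus W$ in the dual. Translated back, the detours for the arcs $b_ib_i'$ are
\[
b_j\,x\,q_j\,b_j'\quad(0\le j\le q-1),\qquad
b_{q-1+i}\;x\;p_i\;q_0\;b_{q-1+i}'\quad(1\le i\le p-1).
\]

\smallskip
\emph{Case 3: $A\subseteq W$ and $W\cap B=\emptyset$.} By \eqref{eq:many}, at each $p_i$ we can match the $q$
arcs $p_iq_0,\dots,p_iq_{q-1}$ to different arcs from $A$ to $p_i$, and at each $q_j$ the $p$ arcs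
$p_0q_j,\dots,p_{p-1}q_j$ to different arcs from $q_j$ to $B$. This extends the $pq$ arcs $p_iq_j$ to $pq$
arc-disjoint paths from $A$ to $B$, each of which contains an arc leaving $W$. Hence
\[
d^+_{D'}(W)\ge pq=(p-1)(q-1)+p+q-1\ge p+q-1=k .
\]

\smallskip
\emph{Case 4: $B\subseteq W$ and $W\cap A=\emptyset$.} This is the only case that uses the arc $xy$. From
$x$ to $y$ the digraph $D'$ has the arc-disjoint routes $xy$, $x\,p_i\,y$ ($1\le i\le p-1$) and $x\,q_j\,y$
($1\le j\le q-1$), which are $1+(p-1)+(q-1)=k$ in number. Give each route its own arc $b_ix$ at the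
beginning and its own arc $ya_i'$ at the end. This yields $k$ arc-disjoint paths from $B$ to $A$, each of which
contains an arc leaving $W$. So $d^+_{D'}(W)\ge k$.

\smallskip
\emph{Case 5: $W\cap(A\cup B)=\emptyset$ or $A\cup B\subseteq W$.} Then $W$ or $V\setminus W$ is contained in
$P\cup Q\cup\{x,y\}$, which has $k+3\le 2k$ elements. Since $D'$ is an oriented graph with $\delta(D')\ge\delta(D)\ge k$,
Lemma~\ref{lem:small} gives $d^+_{D'}(W)\ge k$.

\smallskip
If neither Case~1 nor Case~2 applies, then each of $A$ and $B$ is contained in $W$ or disjoint from it,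
and the four possibilities are covered by Cases~3--5.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Choose $p,q\ge3$ with $p+q=k+1$, which is possible as $k\ge5$, and $a,b\ge 2k+1$ with $a+b=n-k-3$,
which is possible as $n\ge5k+5$. The resulting tournament $T$ has the spanning $k$-arc-strong subdigraph $D'$, by
Proposition~\ref{prop:strong}, so $T$ itself is $k$-arc-strong. By Propositions~\ref{prop:lower}
and~\ref{prop:D}, $\delta_{\ge k}(T)=nk+\frac{k(k-3)}2$. Since $D$ does not contain $xy$,
we have $e(D')=nk+\frac{k(k-3)}2+1$; together with the second claim of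
Proposition~\ref{prop:lower} this gives $i(k,T)=nk+\frac{k(k-3)}2+1$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{slides}
\emph{Paths, Cycles, Trees And Sub(Di)Graphs In Directed Graphs},
\texttt{https://www.lirmm.fr/algco/GT/documents/}\allowbreak\texttt{2009\_09\_24\_semAlGCo\_JBang-Jensen.pdf}.
\end{thebibliography}

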